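
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Most convex surfaces have pairs of points\\ joined by five shortest paths}


\begin{abstract}
We show that, in the sense of Baire category, most closed convex surfaces in
$\mathbb R^3$ contain, inside every nonempty open subset, two points joined by
exactly five shortest paths, and contain no two points joined by more than five.
In particular it is not true that on most convex surfaces any two points are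
joined by at most three shortest paths. Five shortest paths are produced by
splitting a vertex of a polyhedron into four, a construction that is checked by
folding a neighborhood of the vertex into the plane. They persist under
perturbation by a degree argument, and six are excluded by transversality.
\end{abstract}

\section{The question and the answer}

A \emph{convex surface} is the boundary $S=\partial K$ of a compact convex set
$K\subset\mathbb R^3$ with interior points. Let $\mathcal S$ be the space of all
convex surfaces with the Pompeiu--Hausdorff metric; it is a Baire space. We say
that \emph{most} convex surfaces have a property if the surfaces without it form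
a set of first category in $\mathcal S$. Write $d_S(x,y)$ for the intrinsic
distance on $S$, the minimal length of a curve on $S$ from $x$ to $y$. A
\emph{segment} of $S$ is a shortest path on $S$, that is, a curve whose length
is the intrinsic distance of its endpoints.

On a round sphere, antipodal points are joined by infinitely many segments. Such
coincidences should disappear when the surface is chosen generically, and one
may ask how many segments between two points then remain. The following is
Problem~2 in \cite{Problem}.

\medskip
\noindent\textbf{Question.} \emph{Is it true, for most $S\in\mathcal S$, that any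
two points of $S$ are joined by at most three segments?}
\medskip

The answer is no, and the right number is five. A count of parameters makes this
plausible. Suppose that $x$ and $y$ are joined by $k$ segments. When $x$
and $y$ move a little, each segment deforms to a short curve of length $L_i(x,y)$,
and one expects the new pair to be joined by $k$ segments if
\[
L_1(x,y)=L_2(x,y)=\dots=L_k(x,y),
\]
which is a system of $k-1$ equations. If $x$ is held fixed, there are two unknowns,
the coordinates of $y$, and one expects $k\le 3$. But the question leaves both
points free. Then there are four unknowns, and one expects $k\le5$. If moreover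
$k=5$ occurs at a pair where the four equations are independent, it should
survive every small change of the surface. The count turns out to be right.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] The set of all $S\in\mathcal S$ on which any two points are joined by
at most four (in particular, at most three) segments is nowhere dense in
$\mathcal S$. So the answer to the Question is negative.
\item[(2)] For most $S\in\mathcal S$,
 \begin{enumerate}
 \item[(a)] any two points of $S$ are joined by at most five segments;
 \item[(b)] every nonempty open subset of $S$ contains two points joined by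
 exactly five segments.
 \end{enumerate}
\end{enumerate}
\end{theorem}

The proof has three parts. Section~\ref{sec:stab} shows that five segments
persist on all nearby surfaces when the four equations are independent.
Sections~\ref{sec:split} and~\ref{sec:real} produce such a configuration near any
vertex of any convex polyhedron, after a small change of the polyhedron; since
polyhedra are dense, part (1) follows in Section~\ref{sec:part1}.
Section~\ref{sec:six} shows that six segments can be removed from a smooth
surface by a small perturbation, and part (2) follows. We first look at two
segments, where both the construction and the reason for its stability can be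
seen at once.

\section{The smallest case: two segments around a vertex}\label{sec:toy}

This section only explains the ideas; it is not used in the proofs.

Let $0<\omega<2\pi$, let $\Sigma$ be a planar sector with apex $v$ and angle
$\pi-\omega/2$, and glue two copies of $\Sigma$ along their sides. The result is
a cone $C$ with total angle $2\pi-\omega$ at $v$; we call $\omega$ the
\emph{curvature} at $v$. Choose $x$ and $y$ different from $v$, one on each side
of $\Sigma$, and let $I=[x,y]\subset\Sigma$.

\emph{Exactly two segments.} The map $\Pi:C\to\Sigma$ that folds both sheets onto
$\Sigma$ preserves lengths of curves. So a curve in $C$ from $x$ to $y$ has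
length at least $|x-y|$, and if its length is $|x-y|$, then its image under $\Pi$
is $I$, run through monotonically. Such a curve lies in $\Pi^{-1}(I)$, which
consists of the two copies $\gamma_1,\gamma_2$ of $I$, meeting only at $x$ and
$y$. Hence it is $\gamma_1$ or $\gamma_2$, and these are exactly the segments
from $x$ to $y$.

\emph{Persistence.} The cone is flat near $x$. Let $u_1,u_2$ be the directions of
$\gamma_1,\gamma_2$ at $x$ in a flat chart, and let $L_i$ be the length of the
straight path close to $\gamma_i$. When $x$ moves in the direction
$e=u_2-u_1\neq0$, the derivative of $L_1-L_2$ is $-(u_1-u_2)\cdot e=|e|^2>0$. So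
$L_1-L_2$ changes sign at $x$. On a nearby surface the analogous difference is
close to $L_1-L_2$; it still takes both signs, so it vanishes somewhere nearby,
and there the two competing paths have equal length. (That they are both shortest
will be part of the proof in Section~\ref{sec:stab}.) With four equations in four
unknowns, the intermediate value theorem has to be replaced by the Brouwer degree.

\emph{How to get more.} The triangle $xyv$ has angles $A$, $B$ at $x$, $y$ with
$A+B=\omega/2$. Its two copies form a digon $D\subset C$ with sides
$\gamma_1,\gamma_2$, angles $2A,2B$ and the cone point $v$ inside. Cut $D$ out, and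
insert a chain of thinner digons of the same kind, with the same side length and
with angles that add up to $2A$ at $x$ and to $2B$ at $y$. The surface remains flat
at $x$ and $y$, the folding argument still works, and each side shared by two
consecutive digons is a new segment. The curvature $\omega$ is divided among the
cone points of the new digons. Four digons give five segments.

\section{Convergence of intrinsic metrics}\label{sec:prelim}

For a compact convex set $K$, the nearest-point map $\mathbb R^3\to K$ is
$1$-Lipschitz, so it does not increase lengths of curves; if
$\operatorname{int}K\ne\emptyset$, it maps $\mathbb R^3\setminus\operatorname{int}K$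
onto $\partial K$. If $o\in\operatorname{int}K$ is the origin, let
$\|q\|_K=\min\{t\ge0:q\in tK\}$ be the gauge of $K$.

Let $S_n=\partial K_n$ and $S=\partial K$, with $o\in\operatorname{int}K$. Then
$S_n\to S$ if and only if $K_n\to K$. Indeed, taking convex hulls does not increase
Hausdorff distances. Conversely, if $K_n\to K$ then, for large $n$,
\begin{equation}\label{eq:eta}
(1-\eta_n)K\subset K_n\subset(1+\eta_n)K,\qquad \eta_n\to0 ,
\end{equation}
so the radial homeomorphism $h_n:S\to S_n$, which sends $x$ to the point of $S_n$
on the ray $ox$, has the form $h_nx=tx$ with $t=t(x)$, $|t-1|\le\eta_n$. In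
particular $h_n\to\mathrm{id}$ uniformly.

\begin{lemma}\label{lem:F1}
Let $S_n\to S$ in $\mathcal S$, with $o$ and $h_n$ as above ($n$ large). Then
$d_{S_n}(h_nx,h_ny)\to d_S(x,y)$ uniformly in $x,y\in S$.
\end{lemma}

\begin{proof}
Choose $0<r<R$ with $B(o,r)\subset K,K_n\subset B(o,R)$ for all large $n$.

\emph{Step 1: $d_{S_n}(a,b)\le C|a-b|$ for $a,b\in S_n$, with $C=C(r,R)$.} For
$|q|,|q'|\ge r/2$ we have
\[
\frac q{\|q\|_{K_n}}-\frac{q'}{\|q'\|_{K_n}}
=\frac{q-q'}{\|q\|_{K_n}}+\frac{q'}{\|q'\|_{K_n}}\cdot
\frac{\|q'\|_{K_n}-\|q\|_{K_n}}{\|q\|_{K_n}} .
\]
Here $\|q\|_{K_n}\ge|q|/R\ge r/(2R)$, $\bigl|q'/\|q'\|_{K_n}\bigr|\le R$, and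
$\|\cdot\|_{K_n}$ is $\frac1r$-Lipschitz. So $q\mapsto q/\|q\|_{K_n}$ is Lipschitz
on $\{|q|\ge r/2\}$ with a constant depending only on $r,R$. If $|a-b|\le r$, then
every point of the straight segment $ab$ is within $r/2$ of $a$ or $b$, hence has
norm at least $r/2$, and the image of $ab$ under this map is a curve on $S_n$ from
$a$ to $b$ of length at most a constant times $|a-b|$. If $|a-b|>r$, we use that
$d_{S_n}$ has diameter at most $\pi R$, because the nearest-point map takes
$\partial B(o,R)$ onto $S_n$ without increasing lengths. The same holds for $S$.

\emph{Step 2.} Write $\eta=\eta_n$ in \eqref{eq:eta}, let $\pi$ be the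
nearest-point map onto $K_n$, and let $c$ be a segment of $S$ from $x$ to $y$. Then
$(1+\eta)c$ lies on the boundary of $(1+\eta)K\supset K_n$, hence outside
$\operatorname{int}K_n$, so $\pi((1+\eta)c)$ is a curve on $S_n$ of length at most
$(1+\eta)d_S(x,y)$. Its starting point is close to $h_nx$: since $h_nx\in K_n$,
\[
|\pi((1+\eta)x)-h_nx|\le2|(1+\eta)x-h_nx|\le4\eta R ,
\]
and similarly at $y$. By Step 1,
$d_{S_n}(h_nx,h_ny)\le(1+\eta)d_S(x,y)+8C\eta R$. An estimate of the same kind in
the other direction follows by exchanging the roles of $K$ and $K_n$, since
$(1+\eta)^{-1}K_n\subset K\subset(1-\eta)^{-1}K_n$.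
\end{proof}

\begin{lemma}\label{lem:F2}
Let $S_n\to S$ and let $\sigma_n$ be segments of $S_n$, parametrized on $[0,1]$
proportionally to arclength. Then a subsequence of $h_n^{-1}\circ\sigma_n$
converges uniformly to a segment of $S$ (possibly a point), also parametrized
proportionally to arclength.
\end{lemma}

\begin{proof}
Let $\ell_n$ be the length of $\sigma_n$; these numbers are bounded. By
Lemma~\ref{lem:F1},
\[
d_S(h_n^{-1}\sigma_n(s),h_n^{-1}\sigma_n(t))=|s-t|\ell_n+o(1)
\]
uniformly in $s,t$. Choose a subsequence for which $\ell_n\to\ell$ and the curves
converge at all rational parameters. By the displayed estimate the convergence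
is uniform on $[0,1]$, and the limit $\sigma$ satisfies
$d_S(\sigma(s),\sigma(t))=|s-t|\ell$. As
$|a-b|\le d_S(a,b)$, the curve $\sigma$ has length at most
$\ell=d_S(\sigma(0),\sigma(1))$, and likewise on each subinterval; so it is a
segment with the asserted parametrization.
\end{proof}

\section{Independent equations give persistence}\label{sec:stab}

A \emph{flat chart} is a length-preserving homeomorphism from an open subset of a
surface onto an open subset of $\mathbb R^2$. On a common domain two flat charts
differ locally by isometries of the plane.

\begin{definition}\label{def:nondeg}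
Let $S_0\in\mathcal S$ and $x_0\ne y_0$ in $S_0$. The pair $(x_0,y_0)$ is a
\emph{nondegenerate five-fold pair} if:
\begin{enumerate}
\item[(i)] $x_0,y_0$ are joined by exactly five segments
$\gamma_1,\dots,\gamma_5$, pairwise disjoint except at their endpoints;
\item[(ii)] each $\gamma_i$ has an open neighborhood $N_i$ in $S_0$ and a flat
chart of $N_i$ (its \emph{development}) onto the $\epsilon$-neighborhood of a
straight segment in $\mathbb R^2$, for some $\epsilon>0$, taking $\gamma_i$ to this
segment;
\item[(iii)] if $u_i,v_i\in\mathbb R^2$ are the unit directions of $\gamma_i$ at
$x_0$ and at $y_0$ (pointing into $\gamma_i$) in fixed flat charts at $x_0$ and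
$y_0$, the five points $w_i=(u_i,v_i)\in\mathbb R^4$ are affinely independent.
\end{enumerate}
\end{definition}

Changing the fixed charts applies one orthogonal map of $\mathbb R^2\times\mathbb R^2$
to all $w_i$, so (iii) does not depend on them. The three conditions involve only the
intrinsic metric, so they also make sense on an abstract polyhedral surface and are
preserved by isometries. The vector $-w_i$ is the gradient of
the length of the $i$-th path as a function of its endpoints, so (iii) says that the
four equations $L_1=L_j$ are independent to first order.

On a perturbed surface there is no development, and we need functions $L_i$ that make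
sense on every surface. We obtain them by forcing the path to pass through a fixed
small set around the midpoint of $\gamma_i$.

\begin{lemma}\label{lem:stab}
Let $(x_0,y_0)$ be a nondegenerate five-fold pair of $S_0\in\mathcal S$. Given
neighborhoods of $x_0$ and $y_0$ in $\mathbb R^3$, every $S\in\mathcal S$ close
enough to $S_0$ has distinct points $x,y$ in these neighborhoods, respectively,
joined by at least five segments.
\end{lemma}

\begin{proof}
Let $\ell=d_{S_0}(x_0,y_0)$, let $m_i$ be the midpoint of $\gamma_i$, and let
$G_i\subset N_i$ be a compact neighborhood of $m_i$ disjoint from $\gamma_j$ for all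
$j\ne i$; it exists by (i). For $S$ near $S_0$ let $h=h_S:S_0\to S$ be the radial
homeomorphism from a fixed point inside $S_0$, and put, for $x,y\in S_0$,
\[
L_i^S(x,y)=\min_{m\in G_i}\bigl(d_S(hx,hm)+d_S(hm,hy)\bigr),\qquad L_i=L_i^{S_0}.
\]
These functions are continuous, $L_i^S\to L_i$ uniformly as $S\to S_0$ by
Lemma~\ref{lem:F1}, $L_i^S(x,y)\ge d_S(hx,hy)$, and $L_i(x_0,y_0)=\ell$.

\emph{Step 1: for $(x,y)$ near $(x_0,y_0)$, $L_i(x,y)$ is the Euclidean distance of
$x$ and $y$ in the development of $N_i$.} Let $(x,y)\to(x_0,y_0)$, and join $x$ to a
minimizing $m\in G_i$ and $m$ to $y$ by segments. The resulting path has length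
$L_i(x,y)\to\ell$. By Lemma~\ref{lem:F2}, applied on $S_0$ to both parts, any sequence
of such paths subconverges uniformly to a curve from $x_0$ to $y_0$ of length at most
$\ell$ through a point of $G_i$. This curve is a segment meeting $G_i$, so it is
$\gamma_i$. Hence for $(x,y)$ close to $(x_0,y_0)$ the path lies in the open set
$N_i$, and its length is at least the planar distance of its developed endpoints.
Conversely, the developed $N_i$ is convex, and the straight segment from $x$ to $y$
in it is close to $\gamma_i$, so it passes through $G_i$; hence $L_i(x,y)$ is at most
the planar distance.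

Near $x_0$ and near $y_0$ the development of $N_i$ differs from the fixed charts of (iii)
by isometries of the plane. So, in the coordinates given by the fixed charts, $L_i$ is
smooth near $(x_0,y_0)$ with gradient $-(u_i,v_i)=-w_i$ at $(x_0,y_0)$. Therefore
\[
\Phi=(L_1-L_j)_{j=2}^5,
\]
a map from a neighborhood of $(x_0,y_0)$ in a $4$-manifold to $\mathbb R^4$, vanishes
at $(x_0,y_0)$, and its differential there has rows $w_j-w_1$. By (iii) it is
invertible.

\emph{Step 2: there are neighborhoods $U^*$ of $(x_0,y_0)$ and $\mathcal U$ of $S_0$
such that for $(x,y)\in U^*$ and $S\in\mathcal U$ every segment of $S$ from $hx$ to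
$hy$ meets exactly one of the sets $h(G_1),\dots,h(G_5)$.} Otherwise there are
$S_n\to S_0$, $(x_n,y_n)\to(x_0,y_0)$ and segments from $h_nx_n$ to $h_ny_n$ meeting
none or at least two of these sets. By Lemma~\ref{lem:F2} a subsequence of the
segments, pulled back to $S_0$, converges uniformly to a segment from $x_0$ to $y_0$,
that is, to some $\gamma_k$. The midpoints converge to $m_k\in\operatorname{int}G_k$,
so $G_k$ is eventually met. Hence some $G_j$ with $j\ne k$ is met infinitely often.
As $G_j$ is compact, $\gamma_k$ meets $G_j$, contrary to the choice of $G_j$.

\emph{Step 3: solving the equations.} Let $U\subset U^*$ be a small closed ball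
(in a chart) around $(x_0,y_0)$ on which $\Phi$ is a diffeomorphism onto its image.
Then $|\Phi|\ge c>0$ on $\partial U$ and the Brouwer degree
$\deg(\Phi,\operatorname{int}U,0)$ is $\pm1$. For $S$ near $S_0$ the continuous map
$\Phi_S=(L_1^S-L_j^S)_{j=2}^5$ satisfies $|\Phi_S-\Phi|<c$ on $U$. The linear homotopy
from $\Phi$ to $\Phi_S$ has no zero on $\partial U$, so $\Phi_S$ has the same degree
and therefore has a zero $(x,y)\in U$. There
\[
L_1^S=\dots=L_5^S=:\lambda\ge d_S(hx,hy).
\]
By Step 2 a segment from $hx$ to $hy$ meets some $h(G_k)$, so
$\lambda=L_k^S(x,y)\le d_S(hx,hy)$. Thus $\lambda=d_S(hx,hy)$. For each $i$, the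
concatenation of two segments through $hm$, with $m\in G_i$ minimizing, has length
$\lambda$, so it is a segment from $hx$ to $hy$ that meets $h(G_i)$; by Step 2 it meets
no other $h(G_j)$. These five segments are therefore different. For $U$ small and $S$
close to $S_0$, the points $hx\ne hy$ lie in the prescribed neighborhoods.
\end{proof}

\section{Splitting a vertex into four}\label{sec:split}

Let $P=\partial K$ be a nondegenerate convex polyhedron ($\dim K=3$) and $v$ a vertex
of $P$, of curvature $\omega\in(0,2\pi)$; that is, the face angles at $v$ have sum
$2\pi-\omega$. We now carry out the cutting and pasting of Section~\ref{sec:toy} near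
$v$.

\subsection*{Choice of the angles}

We are going to insert four digons with the same angles, $\alpha$ at $x$ and $\beta$ at
$y$, so that consecutive segments make the angle $\alpha$ at $x$ and $\beta$ at $y$. In
suitable coordinates the points of Definition~\ref{def:nondeg}(iii) are then
\[
w_i=(\cos a_i,\sin a_i,\cos b_i,\sin b_i),\qquad a_i=(i-1)\alpha,\quad
b_i=(i-1)\beta .
\]
The choice $\alpha=\beta$ is bad: all $w_i=(u_i,u_i)$ would lie in a plane. We take
\[
\alpha=\frac{\omega}{12},\qquad \beta=\frac{\omega}{6},
\qquad\text{so that}\quad 4(\alpha+\beta)=\omega .
\]
Then $b_i=2a_i$, and the $w_i$ lie on a trigonometric moment curve.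

\begin{lemma}\label{lem:trig}
For $t_1,\dots,t_5\in[0,2\pi)$ distinct, the points
$(\cos t_i,\sin t_i,\cos2t_i,\sin2t_i)$ are affinely independent. In particular the
points $w_i$ above are affinely independent.
\end{lemma}

\begin{proof}
Otherwise they lie in a hyperplane of $\mathbb R^4$, which means that a nonzero
trigonometric polynomial $c_0+c_1\cos t+c_2\sin t+c_3\cos2t+c_4\sin2t$ vanishes at
$t_1,\dots,t_5$. But this is $e^{-2it}$ times a nonzero polynomial of degree at most
$4$ in $e^{it}$, so it has at most four zeros in $[0,2\pi)$. For the last statement,
the numbers $a_i=(i-1)\omega/12\in[0,2\pi)$ are distinct.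
\end{proof}

\subsection*{The metric}

Put $A=2\alpha=\omega/6$ and $B=2\beta=\omega/3$, so $A+B=\omega/2<\pi$. For $\delta>0$
let $I=[x,y]$ be a planar segment of length $\delta$, and on the same side of $I$ let
\begin{itemize}
\item $T$ be the triangle with base $I$ and base angles $A$ at $x$, $B$ at $y$;
\item $T'$ be the triangle with base $I$ and base angles $\alpha/2$ at $x$,
$\beta/2$ at $y$.
\end{itemize}
Gluing two copies of $T$ along the two sides other than the base gives a digon $D$
with two sides of length $\delta$, angles $2A$ and $2B$, and one cone point, the apex
of $T$, of total angle $2(\pi-A-B)=2\pi-\omega$. In the same way four pairs of copies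
of $T'$ give digons $D_1,\dots,D_4$ with angles $\alpha$ and $\beta$ and cone points
$v_1,\dots,v_4$ of total angle $2\pi-(\alpha+\beta)$.

Fix $r>0$ so small that the closed $r$-ball $V$ about $v$ in $P$ is isometric, for the
metric given by lengths of curves in $V$, to the $r$-ball about the apex of the cone of
angle $2\pi-\omega$. This cone is the double of a sector $\Sigma$ of angle
$\pi-\omega/2=\pi-A-B$, the apex angle of $T$. So for small $\delta$ we can place $T$ in
$\Sigma$ with its apex at the apex of $\Sigma$, and $D$, the double of $T$ along the
sides of $\Sigma$, lies in the interior of $V$, with cone point $v$. Remove the interior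
of $D$ from $P$ and glue in the chain $D_1\cup D_2\cup D_3\cup D_4$, in which $D_k$ and
$D_{k+1}$ share a side and all points $x$, resp.\ all points $y$, are identified. Call
the five consecutive sides $\gamma_1,\dots,\gamma_5$; the outer ones, $\gamma_1$ and
$\gamma_5$, are glued to the two sides of $D$. See Figure~\ref{fig:fold}. The chain is a
disc, like $D$, so the result is a sphere $M_\delta$. It carries a polyhedral metric
$m_\delta$, the infimum of lengths of polygonal paths.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}
\draw[thick] (0,0) .. controls (1.2,2) and (2.8,2) .. (4,0);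
\draw[thick] (0,0) .. controls (1.2,1) and (2.8,1) .. (4,0);
\draw[thick] (0,0) -- (4,0);
\draw[thick] (0,0) .. controls (1.2,-1) and (2.8,-1) .. (4,0);
\draw[thick] (0,0) .. controls (1.2,-2) and (2.8,-2) .. (4,0);
\fill (0,0) circle (1.6pt) node[left] {$x$};
\fill (4,0) circle (1.6pt) node[right] {$y$};
\fill (2.6,1.03) circle (1.2pt) node[left] {\scriptsize $v_1$};
\fill (2.6,0.34) circle (1.2pt) node[left] {\scriptsize $v_2$};
\fill (2.6,-0.34) circle (1.2pt) node[left] {\scriptsize $v_3$};
\fill (2.6,-1.03) circle (1.2pt) node[left] {\scriptsize $v_4$};
\node[above] at (2,1.5) {\scriptsize $\gamma_1$};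
\node[below] at (2,-1.5) {\scriptsize $\gamma_5$};
\node at (1.2,0.92) {\scriptsize $D_1$};
\node at (1.2,0.3) {\scriptsize $D_2$};
\node at (1.2,-0.3) {\scriptsize $D_3$};
\node at (1.2,-0.92) {\scriptsize $D_4$};
\end{scope}
\begin{scope}[shift={(7.2,0.4)}]
\fill[gray!20] (0,0) -- (4,0) -- (5.45,-2.511)
 arc[start angle=300,end angle=210,radius=4.9] -- cycle;
\draw (0,0) -- (-1.243,-0.718) arc[start angle=210,end angle=300,radius=4.9]
 -- (4,0);
\draw[dashed] (0,0) -- (3,1.732) -- (4,0);
\draw (0,0) -- (2.68,0.353) -- (4,0);
\draw[very thick] (0,0) -- (4,0);
\fill (0,0) circle (1.6pt) node[above left] {$x$};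
\fill (4,0) circle (1.6pt) node[above right] {$y$};
\fill (3,1.732) circle (1.2pt) node[above] {\scriptsize $v$};
\node[below] at (2,0) {\scriptsize $I$};
\node at (2.75,0.9) {\scriptsize $T$};
\node[above] at (1.7,0.22) {\scriptsize $T'$};
\node at (2,-1.5) {\scriptsize $V\setminus \operatorname{int}D$};
\end{scope}
\end{tikzpicture}
\caption{Left (schematic): the chain of four digons that replaces the digon $D$
around the vertex $v$; the five sides $\gamma_1,\dots,\gamma_5$ all have length
$\delta=|x-y|$. Right: the folding map $\Pi$. The two sheets of $V\setminus
\operatorname{int}D$ go to the shaded region below $I$. Each digon $D_k$ is folded onto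
the flat triangle $T'$ above $I$. The larger triangle $T$ (dashed) is the part that was
removed.}
\label{fig:fold}
\end{figure}

The total angle at $x$ is $(2\pi-2A)+4\alpha=2\pi$, and at $y$ it is
$(2\pi-2B)+4\beta=2\pi$. So $m_\delta$ is flat at $x$ and $y$, and also along the interiors
of the $\gamma_i$. At $v_k$ the angle is less than $2\pi$. Hence $m_\delta$ has nonnegative
curvature; its cone points are the vertices of $P$ other than $v$ and
$v_1,\dots,v_4$. Their number is $N=\#V(P)+3$, where $V(P)$ is the vertex set of $P$; it is
independent of $\delta$.

\begin{lemma}\label{lem:five}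
For small $\delta$, the shortest paths of $m_\delta$ from $x$ to $y$ are exactly
$\gamma_1,\dots,\gamma_5$, and on $M_\delta$ the pair $(x,y)$ satisfies the conditions
(i)--(iii) of Definition~\ref{def:nondeg}.
\end{lemma}

\begin{proof}
Let $V_\delta\subset M_\delta$ be $V\setminus\operatorname{int}D$ together with the chain.
We fold $V_\delta$ into the plane. Let $I$ be horizontal and $T$ above it, and let $\Sigma$
be placed so that $T\subset\Sigma$ as before. The part of $\Sigma$ above the line of $I$
is $T$, and $\Sigma$ meets this line exactly in $I$. So $V\setminus\operatorname{int}D$
consists of two copies of the part of the $r$-ball of $\Sigma$ that lies on or below the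
line of $I$. The map $\Pi:V_\delta\to\mathbb R^2$ folds these two sheets onto that planar
set, and folds each $D_k$ onto $T'$, which
lies above $I$ and meets the line of $I$ only in $I$. All five sides $\gamma_i$ go to $I$ in
the identical way, so $\Pi$ is well defined and continuous, and
\[
\Pi^{-1}(I)=\gamma_1\cup\dots\cup\gamma_5 .
\]
On each flat piece $\Pi$ is isometric, so it preserves lengths of polygonal paths. As
$m_\delta$ is the infimum of such lengths, $\Pi$ is locally $1$-Lipschitz in the interior of
$V_\delta$, and it does not increase lengths of paths there.

Let $c$ be a shortest path from $x$ to $y$, parametrized by arclength. As $\gamma_i$ has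
length $\delta$, the length of $c$ is at most $\delta$. The path $c$ stays in the interior of
$V_\delta$. Otherwise, by continuity up to its first boundary point, $\Pi$
would take an initial part of $c$ to a path, of length at most $\delta$, from $x$ to the
circle of radius $r$ about the apex of $T$. But such a path has length at least $r$ minus the
distance of $x$ from this apex, which exceeds $\delta$ when
$\delta$ is small. Now $\Pi c$ joins the endpoints of $I$ and has length at most $\delta$.
So $c$ has length $\delta$, and $\Pi c(t)$ is the point of $I$ at distance $t$ from $x$.
Hence $c\subset\bigcup\gamma_i$, and $c(t)\ne x,y$ for $0<t<\delta$. The sides $\gamma_i$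
meet only at $x,y$, so $c$ is one of them. In particular the distance of $x$ and $y$ is
$\delta$, and all $\gamma_i$ are shortest. This proves the first statement and (i).

Each $\gamma_i$ is a simple arc without cone points. Developing along it gives a local
isometry from the planar $\epsilon$-neighborhood of a straight segment of length $\delta$
into $M_\delta$, taking the segment to $\gamma_i$. Since this map is injective on the
segment, it is injective on the neighborhood for small $\epsilon$, by compactness. This
gives (ii).

The angle between $\gamma_i$ and $\gamma_{i+1}$ in $D_i$ is $\alpha$ at $x$ and $\beta$ at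
$y$. So in suitable orthonormal coordinates at $x$ and at $y$ (of opposite orientations)
the directions of $\gamma_i$ are $(\cos a_i,\sin a_i)$ and $(\cos b_i,\sin b_i)$, and (iii)
is Lemma~\ref{lem:trig}.
\end{proof}

The hypothesis that $v$ is a genuine vertex is used here: with $\omega=0$ there would be no
curvature to divide among the digons. The inequality $\omega<2\pi$ makes $A+B<\pi$, so that
$T$ exists.

\section{Realizing the split metric near the polyhedron}\label{sec:real}

We have an abstract metric and want a convex surface close to $P$. The existence part of
A.~D.~Alexandrov's theorem supplies a polyhedron; its uniqueness part, applied to a limit as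
$\delta\to0$, will tell us where this polyhedron is. For a planar compact convex set $Q$ with
interior points in its plane, let $DQ$ be the \emph{doubly covered} $Q$: two copies of $Q$,
called sheets, glued along $\partial Q$, with the intrinsic metric. By folding, the distance
of two points of the same sheet is Euclidean, and for $q,q'$ in opposite sheets it is
$\min_{c\in\partial Q}(|q-c|+|c-q'|)$.

\begin{theorem}[Alexandrov \cite{Alexandrov}]\label{thm:Al}
Every polyhedral metric of nonnegative curvature on the sphere is isometric to the boundary
of a convex polyhedron (doubly covered convex polygons allowed), whose vertices are the cone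
points. Any isometry between two such polyhedra is induced by a (proper or improper) motion
of $\mathbb R^3$; in particular a nondegenerate polyhedron is not isometric to a doubly
covered polygon.
\end{theorem}

For a convex polyhedron $K$ of dimension $2$ or $3$ let $\widehat K$ denote $\partial K$ if
$\dim K=3$ and $DK$ if $\dim K=2$, with the intrinsic metric $d_{\widehat K}$. In both cases
$\widehat K$ is a topological sphere. Points of $DK$ are also regarded as points of $\mathbb
R^3$.

The next lemma says that polyhedra whose intrinsic metrics approach that of $P$ approach $P$
itself, up to motions. The idea is to pass to a limit $Q$ of the polyhedra and to show that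
$P$ is isometric to $\widehat Q$; uniqueness in Theorem~\ref{thm:Al} then applies. The
difficulty is that $Q$ might be planar, even if no polyhedron of the sequence is. In that case
the right limit of the surfaces is the double $DQ$.

\begin{lemma}\label{lem:conv}
Let $P=\partial K$ be a nondegenerate convex polyhedron. Let $K_n$ be convex polyhedra of
dimension $2$ or $3$ with at most $N$ vertices, with $\widehat{K_n}$ of bounded diameter and
of area bounded away from $0$, and let $f_n:P\to\widehat{K_n}$ be maps, not necessarily
continuous, with
\[
\bigl|d_{\widehat{K_n}}(f_np,f_nq)-d_P(p,q)\bigr|\le\tau_n\quad(p,q\in P),\qquad\tau_n\to0 .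
\]
Then, for a subsequence, there are motions $\theta_n$ of $\mathbb R^3$, proper or improper,
such that $\theta_nK_n\to K$ and $\theta_n\circ f_n\to\mathrm{id}$ uniformly on $P$.
\end{lemma}

\begin{proof}
The statement does not change when $K_n$ and $f_n$ are composed with motions. The Euclidean
diameter of $K_n$ is at most the diameter of $\widehat{K_n}$, so after
translations all $K_n$ contain $o$ and are uniformly bounded. By Blaschke's selection theorem
we may assume $K_n\to Q$, and $Q$ is the convex hull of at most $N$ points. If
$\dim Q\le1$, then the surface areas of $K_n$ (twice the area if $\dim K_n=2$) would tend to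
$0$, by monotonicity of surface area for convex bodies; so $\dim Q\ge2$.

\medskip
\noindent\textbf{Claim.} \emph{For large $n$ there are maps $F_n:\widehat{K_n}\to\widehat Q$,
not necessarily continuous, that change distances by at most $\tau_n'$, where
$\tau_n'\to0$.}
\medskip

\emph{Case $\dim Q=3$.} Translate all $K_n$ and $Q$ by one vector so that
$o\in\operatorname{int}Q$. For large $n$, $\dim K_n=3$, and by Lemma~\ref{lem:F1} we can take
$F_n=h_n^{-1}$, where $h_n:\partial Q\to\partial K_n$ is the radial homeomorphism.

\emph{Case $\dim Q=2$.} Apply one motion to all $K_n$ and $Q$ so that $Q$ lies in the plane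
$\{z=0\}$ with $o$ in its relative interior, and let $Q\subset B(o,R)$. Let $p$ be the vertical
projection to this plane and $Q_n=p(K_n)$. Then $Q_n\to Q$, and for large $n$ there are
$\varepsilon=\varepsilon_n\to0$ and $\eta=\eta_n\to0$ with
\[
K_n\subset\{|z|\le\varepsilon\},\qquad (1-\eta)Q\subset Q_n\subset Q^+:=(1+\eta)Q .
\]
Interiors and boundaries of $Q,Q_n,Q^+$ are taken in the plane, and $\|\cdot\|_Q$ is the gauge
of $Q$ in the plane. If $c\in\partial Q_n$ and
$c^+\in\partial Q^+$ lie on the same ray from $o$, then $1-\eta\le\|c\|_Q\le1+\eta=\|c^+\|_Q$,
so
\begin{equation}\label{eq:cc}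
|c^+-c|\le2\eta R .
\end{equation}

We define $G_n:\widehat{K_n}\to DQ^+$ by sending $a$ to the point $p(a)$ of the upper or the
lower sheet, as follows. If $\dim K_n=3$, then over a point of $\operatorname{int}Q_n$ there are
exactly two points of $\partial K_n$, the highest and the lowest point of $K_n$ over it. We choose
the lower sheet when $p(a)\in\operatorname{int}Q_n$ and $a$ is the lowest point over $p(a)$, and the
upper sheet otherwise. If $\dim K_n=2$, the plane of $K_n$ is not
vertical since $Q_n$ has interior points; we call one sheet of $DK_n$ upper and the other lower, let
$G_n$ preserve the names of the sheets, and send the points of $\partial K_n$ to the upper sheet.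
In both cases the part of
$\widehat{K_n}$ over $\operatorname{int}Q_n$ consists of two disjoint open subsets, which are sent
to different sheets. So a path in $\widehat{K_n}$ between points sent to opposite sheets contains
a point over $\partial Q_n$.

Let $a,b\in\widehat{K_n}$, $q=p(a)$, $q'=p(b)$. Write $d^+$ for the distance of $G_na$ and $G_nb$
in $DQ^+$ and $d=d_{\widehat{K_n}}(a,b)$.

\emph{$d^+\le d+4\eta R$.} If both points are sent to the same sheet, then
$d^+=|q-q'|\le|a-b|\le d$. Otherwise a shortest path from $a$ to $b$ passes over some
$c\in\partial Q_n$, so $d\ge|q-c|+|c-q'|$. With $c^+$ as in \eqref{eq:cc},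
$d^+\le|q-c^+|+|c^+-q'|\le d+4\eta R$.

\emph{$d\le d^++6\varepsilon$ if $\dim K_n=3$.} A shortest path in $DQ^+$ from $G_na$ to $G_nb$ is
a straight segment in one sheet, or consists of two straight segments in opposite sheets that meet
at a point $c^+\in\partial Q^+$. Lift it to the boundary of the prism
$Q^+\times[-\varepsilon,\varepsilon]\supset K_n$, the upper sheet to $z=\varepsilon$ and the lower
one to $z=-\varepsilon$, adding the vertical segment over $c^+$ in the second case. The lifted path
has length at most $d^++2\varepsilon$ and leads from a point $a'=(q,\pm\varepsilon)$ to a point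
$b'=(q',\pm\varepsilon)$. The vertical segment $aa'$ has length at most $2\varepsilon$ and misses
$\operatorname{int}K_n$: either $q\in\partial Q_n$, and then no point of $\operatorname{int}K_n$
lies over $q$; or $a$ is the highest (lowest) point over $q$ and $a'$ is not below (not above) it.
The same holds for $bb'$. So $aa'$, the lifted path and $b'b$ form a path from $a$ to $b$ outside
$\operatorname{int}K_n$ of length at most $d^++6\varepsilon$. The nearest-point map onto $K_n$ takes
it to a curve on $\partial K_n$ from $a$ to $b$ that is not longer.

\emph{$d\le d^++4\eta R+4\varepsilon$ if $\dim K_n=2$.} Distances of points of $K_n$ exceed those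
of their projections by at most $2\varepsilon$. For points sent to the same sheet this gives
$d=|a-b|\le d^++2\varepsilon$. For opposite sheets, let a shortest path in $DQ^+$ cross at
$c^+\in\partial Q^+$, let $c\in\partial Q_n$ be on the same ray and $\hat c\in\partial K_n$ over
$c$. Then
\[
d\le|a-\hat c|+|\hat c-b|\le|q-c|+|c-q'|+4\varepsilon\le d^++4\eta R+4\varepsilon .
\]

Thus $G_n$ changes distances by $o(1)$. The map $DQ^+\to DQ$ that multiplies each sheet by
$(1+\eta)^{-1}$ multiplies distances by this factor, hence changes them by $o(1)$ as well. The
composition of the two maps is $F_n$, and the claim is proved.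

\medskip
\emph{Conclusion.} Let $\varphi_n=F_n\circ f_n:P\to\widehat Q$. It changes distances by at most
$\tau_n''=\tau_n+\tau_n'\to0$. By a diagonal argument we may assume that $\varphi_n$ converges on
a countable dense set $H\subset P$. The limit preserves distances, so it extends to a
distance-preserving map $\varphi:P\to\widehat Q$. For $p\in P$ and $p'\in H$,
\[
\begin{aligned}
d_{\widehat Q}(\varphi_np,\varphi p)
&\le d_{\widehat Q}(\varphi_np,\varphi_np')+d_{\widehat Q}(\varphi_np',\varphi p')
+d_{\widehat Q}(\varphi p',\varphi p)\\
&\le2d_P(p,p')+\tau_n''+d_{\widehat Q}(\varphi_np',\varphi p').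
\end{aligned}
\]
Letting $p'$ run through finite $\epsilon$-nets in $H$ we see that $\varphi_n\to\varphi$
uniformly. As a continuous injective map between $2$-spheres, $\varphi$ has open image, by
invariance of domain; the image is also closed, so $\varphi$ is onto and is an isometry. By the
last part of Theorem~\ref{thm:Al}, $\widehat Q$ is not a doubly covered polygon. So $\dim Q=3$,
and $\varphi$ is induced by a motion $\theta$ with $\theta(P)=\partial Q$, $\theta(K)=Q$. Hence
$\theta^{-1}K_n\to K$. In this case $F_n=h_n^{-1}$, so $f_n=h_n\circ\varphi_n$, and since
$h_n\to\mathrm{id}$ uniformly, $f_n\to\varphi=\theta|_P$ uniformly. So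
$\theta^{-1}\circ f_n\to\mathrm{id}$ uniformly. For the original $K_n$ and $f_n$ we take as
$\theta_n$ the translations made along the way followed by $\theta^{-1}$.
\end{proof}

\begin{proposition}\label{prop:create}
Let $P$ be a nondegenerate convex polyhedron, $v$ a vertex of $P$ and $\rho>0$. There is a
nondegenerate convex polyhedron $P'$ at Hausdorff distance less than $\rho$ from $P$ with a
nondegenerate five-fold pair $(x,y)$ whose points are at Euclidean distance less than $\rho$ from
$v$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:Al} the metric $m_\delta$ of Section~\ref{sec:split} is realized by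
$\widehat{K_\delta}$, where $K_\delta$ is a convex polyhedron with $N$ vertices and
$\dim K_\delta\in\{2,3\}$. Let $f_\delta:P\to M_\delta\cong\widehat{K_\delta}$ be the identity
outside $\operatorname{int}D$, and let it map $\operatorname{int}D$ arbitrarily into the chain. We
verify the hypotheses of Lemma~\ref{lem:conv} as $\delta\to0$.

The digon $D$ and the chain have diameter at most $c\delta$, with $c$ independent of $\delta$, and
the same boundary curve, of length
$2\delta$. Let $p,q\notin\operatorname{int}D$. If a shortest path from $p$ to $q$, in $P$ or in
$M_\delta$, meets this curve, we replace its part between the first and the last point on the curve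
by the shorter boundary arc; this gives a path in the other space that is longer by at most
$\delta$. If it does not meet the curve, it is a path in both spaces. So the two distances differ by
at most $\delta$. If $p\in\operatorname{int}D$, we compare $p$ with $x$: the distances of $p$ from
$x$ in $P$ and of $f_\delta p$ from $x$ in $M_\delta$ are at most $c\delta$. Altogether $f_\delta$
changes distances by at most $c'\delta$, and as every point of the chain is within $c\delta$ of $x$,
the diameters of $M_\delta$ are bounded. The area of $M_\delta$ tends to $\operatorname{area}(P)>0$,
because $D$ and the chain have area $O(\delta^2)$.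

Apply Lemma~\ref{lem:conv} to a sequence $\delta_n\to0$. In the resulting subsequence
$\theta_nK_{\delta_n}\to K$, so for large $n$ the body $K_{\delta_n}$ has dimension $3$. Put
$P_n=\theta_n\partial K_{\delta_n}$; then $P_n\to P$. Let $x^{(n)}\in\partial D\subset P$ be the
point $x$ for $\delta=\delta_n$. The corresponding point of $P_n$ is
$x_n=\theta_nf_{\delta_n}(x^{(n)})$. As
$x^{(n)}\to v$ and $\theta_n\circ f_{\delta_n}\to\mathrm{id}$ uniformly, $x_n\to v$; in the same way
the point $y_n$ corresponding to $y$ tends to $v$. By Lemma~\ref{lem:five}, $(x_n,y_n)$ is a
nondegenerate five-fold pair of $P_n$, as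
the definition depends only on the intrinsic metric. So $P'=P_n$ with $n$ large has the required
properties.
\end{proof}

\section{Five segments on an open dense set of surfaces}\label{sec:part1}

For an open ball $\mathbf B\subset\mathbb R^3$ let
$\mathcal U_{\mathbf B}=\{S\in\mathcal S:S\cap\mathbf B\ne\emptyset\}$, an open set, and let
$\mathcal W_{\mathbf B}$ be the set of all $S\in\mathcal U_{\mathbf B}$ having two distinct points in
$\mathbf B$ joined by at least five segments.

\begin{corollary}\label{cor:dense}
$\operatorname{int}\mathcal W_{\mathbf B}$ is dense in $\mathcal U_{\mathbf B}$.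
\end{corollary}

\begin{proof}
Let $S\in\mathcal U_{\mathbf B}$. Smooth surfaces of positive Gauss curvature are dense in
$\mathcal S$ \cite{Schneider}, so there is a strictly convex $S'\in\mathcal U_{\mathbf B}$ close to
$S$. Let $P$ be the boundary of the convex hull of a finite, sufficiently dense subset of $S'$
containing a point $v\in S'\cap\mathbf B$; then $P$ is nondegenerate and close to $S'$. By strict
convexity $v$ is an extreme point of the body bounded by $S'$, hence a vertex of $P$. By
Proposition~\ref{prop:create} there is a polyhedron $P'$ close to $P$ with a nondegenerate five-fold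
pair in $\mathbf B$, and by Lemma~\ref{lem:stab} a neighborhood of $P'$ lies in
$\mathcal W_{\mathbf B}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part (1)]
The set $\bigcup_{\mathbf B}\operatorname{int}\mathcal W_{\mathbf B}$ is open. It is dense, because
each $S\in\mathcal S$ belongs to some $\mathcal U_{\mathbf B}$. On each of its elements some two
points are joined by at least five segments. So the set of surfaces on which any two points are joined
by at most four (or at most three) segments misses an open dense set and is nowhere dense. Since
$\mathcal S$ is a Baire space, the complement of this set, on which the property in the Question fails,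
is not of first category. The answer to the Question is no.
\end{proof}

\section{Six segments are exceptional}\label{sec:six}

Hausdorff distances of curves in this section refer to the Euclidean metric of $\mathbb R^3$. Let
$\mathcal A_n$ be the set of all $S\in\mathcal S$ that have points $x,y$ joined by six segments with
pairwise Hausdorff distances at least $1/n$. A point of a segment from $x$ to $y$ is determined on it by
its distance from $x$, so distinct segments are distinct compact sets. Hence $\bigcup_n\mathcal A_n$ is
exactly the set of surfaces with some pair of points joined by at least six segments.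

Each $\mathcal A_n$ is closed. Indeed, if $S_k\in\mathcal A_n$ and $S_k\to S\in\mathcal S$, then by
Lemma~\ref{lem:F2} we may assume that the six segments on $S_k$, pulled back to $S$, converge uniformly to
segments of $S$ with common endpoints. As $h_k\to\mathrm{id}$ uniformly, the limits have pairwise
Hausdorff distances at least $1/n$; in particular they are not points.

\begin{proposition}\label{prop:six}
$\mathcal A_n$ has empty interior.
\end{proposition}

By density of smooth surfaces of positive curvature \cite{Schneider}, it suffices to show that every
$C^\infty$ surface $S_0$ of positive Gauss curvature is a limit of surfaces not in $\mathcal A_n$. We fix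
such an $S_0$. The
reason is again a count. Six geodesics of a common length $\ell$ from a common point $x$ depend on
$2+6+1=9$ parameters, and it takes $5\cdot2=10$ equations for their endpoints to coincide. (For five
geodesics it is $8$ and $8$.) To make the count rigorous we need enough perturbations of $S_0$: each
endpoint must be movable independently, in both directions.

Let $\nu$ be the outer unit normal of $S_0$ and $II=\langle dp,d\nu\rangle$, where $p$ is the position
vector; $II$ is positive definite. For $f\in C^\infty(S_0)$ that is small in $C^2$, the surface
$S_f=\{p+f(p)\nu(p)\}$ has positive curvature; by Hadamard's theorem, that closed surfaces of positive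
curvature are convex, $S_f\in\mathcal S$. Let $g_f$ be its metric pulled back to $S_0$; thus $g_0$ is the
metric of $S_0$. Then
\begin{equation}\label{eq:metric}
g_{\epsilon f}=g_0+2\epsilon f\,II+O(\epsilon^2),
\end{equation}
since $d(p+\epsilon f\nu)=dp+\epsilon f\,d\nu+\epsilon\,df\,\nu$ and $\langle dp,\nu\rangle=0$.

\begin{lemma}\label{lem:move}
Let $\sigma:[0,\ell]\to S_0$ be a unit speed $g_0$-segment from $x$ to $y$ with $\sigma'(0)=u$, let
$s_0\in(0,\ell)$, and let $W\not\ni x$ be an open neighborhood of $\sigma(s_0)$. There are
$f',f''\in C_c^\infty(W)$ such that the vectors
\[
\frac{d}{d\epsilon}\Big|_{\epsilon=0}\exp_x^{g_{\epsilon f}}(\ell u)\in T_yS_0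
\]
for $f=f'$ and for $f=f''$ are linearly independent.
\end{lemma}

\begin{proof}
Let $f\in C_c^\infty(W)$; then $f$ vanishes near $x$. Let $T=\sigma'$, let $N$ be a unit normal field
along $\sigma$, and put $h=2f\,II$, $J(s)=\partial_\epsilon|_0\exp_x^{g_{\epsilon f}}(su)$, so that
$J(0)=J'(0)=0$. The Levi-Civita connection of $g_{\epsilon f}$ is $\nabla+\epsilon C+O(\epsilon^2)$ with
\[
\langle C(T,T),Z\rangle=(\nabla_Th)(T,Z)-\tfrac12(\nabla_Zh)(T,T) .
\]
Differentiating the geodesic equation
$\nabla_{\dot\gamma}\dot\gamma+\epsilon C(\dot\gamma,\dot\gamma)+O(\epsilon^2)=0$ at $\epsilon=0$ gives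
\[
J''+R(J,T)T+C(T,T)=0 .
\]

\emph{Tangential component.} As $T$ is parallel and $\langle R(J,T)T,T\rangle=0$, we have
$\langle J,T\rangle''=-\frac12(\nabla_Th)(T,T)=-\frac12\frac{d}{ds}h(T,T)$. Since $h=0$ near $x$,
integrating twice gives
\begin{equation}\label{eq:tang}
\langle J,T\rangle(\ell)=-\tfrac12\int_0^\ell h(T,T)\,ds=-\int_0^\ell f\,II(T,T)\,ds .
\end{equation}

\emph{Normal component.} The function $j=\langle J,N\rangle$ satisfies $j''+\kappa j=\phi$, where
$\kappa$ is the Gauss curvature along $\sigma$ and
$\phi=-(\nabla_Th)(T,N)+\frac12(\nabla_Nh)(T,T)$. Let $G$ be the solution of $G''+\kappa G=0$ with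
$G(\ell)=0$, $G'(\ell)=-1$. Then $(j'G-jG')'=\phi G$. Integrating over $[0,\ell]$ and using
$j(0)=j'(0)=0$ we get
\begin{equation}\label{eq:norm}
j(\ell)=\int_0^\ell G\phi\,ds .
\end{equation}
As $\sigma$ is a segment, no interior point $\sigma(s)$ is conjugate to $y$ along $\sigma$. So $G$ has no
zero in $(0,\ell)$, and $G>0$ there.

\emph{Choice of $f'$ and $f''$.} Take $f'\ge0$ with $f'(\sigma(s_0))>0$. By \eqref{eq:tang} the
$T$-component of its vector is not $0$. In Fermi coordinates $(s,t)$ around $\sigma(s_0)$, in which $\sigma$
is $\{t=0\}$ and $N=\partial_t$ on $\sigma$, take $f''=t\,\varrho(s)\chi(t)$ with bump functions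
$\varrho\ge0$, $\varrho(s_0)>0$, and $\chi=1$ near $0$. As $\sigma$ is a simple arc, we can take the supports
so small that $\operatorname{supp}f''\subset W$ meets $\sigma$ only in $\{t=0\}$. Then $h=0$ along $\sigma$,
so $\nabla_Th=0$ along $\sigma$, while $(\nabla_Nh)(T,T)=2(\partial_tf'')II(T,T)=2\varrho\,II(T,T)$. So
$\phi=\varrho\,II(T,T)$. By \eqref{eq:tang} the $T$-component of $J(\ell)$ is $0$, and by \eqref{eq:norm}
$j(\ell)=\int_0^\ell G\varrho\,II(T,T)\,ds>0$. The two vectors are independent.
\end{proof}

Positive curvature enters through $II(T,T)>0$. By \eqref{eq:metric}, where $II$ vanishes a normal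
perturbation does not change the metric to first order.

\begin{proof}[Proof of Proposition~\ref{prop:six}]
\emph{The parameter space.} Let $X$ be the $9$-dimensional manifold of tuples
$c=(x;u_1,\dots,u_6;\ell)$ with $x\in S_0$, $u_i\in T_xS_0$ of $g_0$-length $1$, and $\ell>0$. Let
$Z\subset X$ be the set of those $c$ for which the $g_0$-geodesics $\sigma_i$ of length $\ell$ with initial
directions $u_i$ are segments from $x$ to a common point $y$ with pairwise Hausdorff distances at least
$1/n$. Two curves of length $\ell$ starting at $x$ have Hausdorff distance at most $\ell$, so $\ell\ge1/n$ on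
$Z$; also $\ell\le\operatorname{diam}(S_0,d_{S_0})$. The conditions are closed, so $Z$ is compact. If
$Z=\emptyset$, then $S_0\notin\mathcal A_n$ and we are done. Let $Z\ne\emptyset$.

\emph{Enough perturbations at one $c\in Z$.} The distinct segments $\sigma_i,\sigma_j$ meet only at $x$ and
$y$. At a common interior point they have the same distance from $x$, so exchanging their initial parts gives
a shortest path again; being a geodesic, it has no corner, so $\sigma_i$ and $\sigma_j$ have the same
tangent there and coincide, a contradiction. So each $\sigma_i$ has an interior point with a neighborhood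
whose closure is disjoint from the other $\sigma_j$, hence from $x$ and $y$, and Lemma~\ref{lem:move} gives
two functions supported in it whose vectors in $T_yS_0$ are independent.

For a finite family $f_1,\dots,f_m\in C^\infty(S_0)$ and small $\epsilon\in\mathbb R^m$ let $g_\epsilon$ be the
metric of $S_\epsilon:=S_{\sum\epsilon_jf_j}$ pulled back to $S_0$, and consider the smooth map
\[
\Psi(c,\epsilon)=\Bigl(\exp_x^{g_\epsilon}\bigl(\ell\,u_i/|u_i|_{g_\epsilon}\bigr)\Bigr)_{i=1}^6\in S_0^6 .
\]
For the twelve functions just chosen, $\partial_\epsilon\Psi(c,0)$ is onto $(T_yS_0)^6$: each function leaves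
the metric unchanged near $x$ and near all $\sigma_j$ but one, so it affects only one factor, and the two
functions belonging to $\sigma_i$ span the $i$-th factor.

\emph{Enough perturbations at all $c\in Z$.} Surjectivity persists at nearby points of $X$ and when further
functions are added. By compactness of $Z$ there is one finite family $f_1,\dots,f_m$ for which
$\partial_\epsilon\Psi(c,0)$ is onto for all $c\in Z$. The set of all $(c,\epsilon)$ at which
$\partial_\epsilon\Psi$ is onto is open and contains the compact set $Z\times\{0\}$. So it contains a product
$Y\times E$ with $Y\supset Z$ open in $X$ and $E=\{|\epsilon|<\epsilon_0\}$, where $\epsilon_0$ is also so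
small that all $S_\epsilon$ have positive curvature.

\emph{Good parameters.} On $Y\times E$ the map $\Psi$ is a submersion. The diagonal
$\{(y,\dots,y)\}\subset S_0^6$ has codimension $10$, so its preimage in $Y\times E$ is empty or a submanifold
of dimension $9+m-10=m-1$. The projection of the preimage to $E\subset\mathbb R^m$ is a smooth image of a
manifold of smaller dimension, so it has measure $0$. Call $\epsilon\in E$ \emph{good} if it is not in this
projection. Good parameters are dense in $E$, and for good $\epsilon$ there is no $c\in Y$ with
$\Psi(c,\epsilon)$ on the diagonal.

\emph{Conclusion.} Let $\epsilon^{(k)}\to0$ be good; then $S_{\epsilon^{(k)}}\to S_0$. Suppose that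
$S_{\epsilon^{(k)}}\in\mathcal A_n$ for infinitely many $k$. For these $k$, six segments as in the definition
of $\mathcal A_n$, pulled back to $S_0$, are $g_{\epsilon^{(k)}}$-geodesics of a common length $\ell_k$ from a
point $x_k$ to a common endpoint. Rescaling their initial directions to $g_0$-length $1$ we get $c_k\in X$ with
$\Psi(c_k,\epsilon^{(k)})$ on the diagonal. As before $\ell_k\ge1/n$, and $\ell_k$ is bounded above, so for a
subsequence $c_k\to c\in X$. Since $g_{\epsilon^{(k)}}\to g_0$ smoothly, the geodesics converge uniformly to the
$g_0$-geodesics given by $c$, and the intrinsic distances converge uniformly; and the maps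
$S_0\to S_{\epsilon^{(k)}}$ converge uniformly to the identity. So the geodesics of $c$ are $g_0$-segments with a
common endpoint and pairwise Hausdorff distances at least $1/n$, that is, $c\in Z$. Then $c_k\in Y$ for large
$k$ in the subsequence, contrary to $\epsilon^{(k)}$ being good. Hence
$S_{\epsilon^{(k)}}\notin\mathcal A_n$ for all large $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part (2)]
Let $\mathbf B_1,\mathbf B_2,\dots$ be the open balls with rational centers and radii. By
Corollary~\ref{cor:dense} the sets
$\mathcal U_{\mathbf B_j}\setminus\operatorname{int}\mathcal W_{\mathbf B_j}$ are nowhere dense. The sets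
$\mathcal A_n$ are closed with empty interior, by Proposition~\ref{prop:six}, hence nowhere dense. So most
$S\in\mathcal S$ lie outside all of these sets. Let $S$ be such a surface.

(a) As $S\notin\bigcup_n\mathcal A_n$, no two points of $S$ are joined by six or more segments.

(b) A nonempty open subset of $S$ contains $S\cap\mathbf B_j\ne\emptyset$ for some $j$. Then
$S\in\operatorname{int}\mathcal W_{\mathbf B_j}$, so two points of $S\cap\mathbf B_j$ are joined by at least
five segments and, by (a), by exactly five.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Alexandrov} A. D. Alexandrov, \emph{Convex Polyhedra}.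
\bibitem{Problem} \emph{Points Joined By Three Shortest Paths On Convex Surfaces},
\url{https://www.ams.org/journals/proc/1995-123-11/S0002-9939-1995-1273530-9/S0002-9939-1995-1273530-9.pdf}.
\bibitem{Schneider} Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.
\end{thebibliography}

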